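\title{A symmetric five-parameter summation formula and series of $\binom{2k}{k}^5$ with harmonic numbers of orders four and five}

\begin{abstract}
We evaluate two series whose terms combine $\binom{2k}{k}^5/(-2^{20})^k$, the polynomial $820k^2+180k+13$ and harmonic numbers of order four or five, and we prove a congruence modulo every odd prime for a truncation of the first series. The main tool is a five-parameter transformation of a well-poised series into a rapidly convergent series that is symmetric in its parameters. Placing the parameters at the roots of $X^5+uX+v$ gives a generating function whose coefficients of $u$ and $v$ are, up to sign, the two series; Dougall's bilateral theorem evaluates it. The same algebra over $\mathbb F_{p^2}(d)$ gives the congruence.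
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $m\ge1$ and $n\ge0$ let $H_n^{(m)}=\sum_{0<j\le n}j^{-m}$ be the harmonic number of order $m$, so that $H_0^{(m)}=0$. Let $\zeta$ be the Riemann zeta function, and put
\[
P(k)=820k^2+180k+13 .
\]
The following three assertions are posed in \cite{series}. We prove all of them.

\begin{theorem}\label{thm:series}
We have
\begin{align}
S_4&:=\sum_{k=0}^{\infty}\frac{\binom{2k}{k}^5}{(-2^{20})^k}\left(P(k)\left(49H_{2k}^{(4)}-3H_k^{(4)}\right)-\frac{195}{(2k+1)^2}\right)=-\frac{896}{45}\pi^2,\label{eq:S4}\\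
S_5&:=\sum_{k=0}^{\infty}\frac{\binom{2k}{k}^5}{(-2^{20})^k}\left(P(k)\left(351H_{2k}^{(5)}-11H_k^{(5)}\right)+\frac{275}{(2k+1)^3}\right)=512\left(85\frac{\zeta(5)}{\pi^2}-7\zeta(3)\right).\label{eq:S5}
\end{align}
\end{theorem}

\begin{theorem}\label{thm:cong}
For every odd prime $p$,
\[
\sum_{k=0}^{(p-3)/2}\frac{\binom{2k}{k}^5}{(-2^{20})^k}\left(P(k)\left(49H_{2k}^{(4)}-3H_k^{(4)}\right)-\frac{195}{(2k+1)^2}\right)\equiv0\pmod p
\]
in the ring $\mathbb Z_{(p)}$ of rational numbers whose denominators are not divisible by $p$.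
\end{theorem}

Both series converge absolutely, because $\binom{2k}{k}\le4^k$ gives $\binom{2k}k^5/2^{20k}\le2^{-10k}$. In Theorem~\ref{thm:cong} the sum stops just before the index $k=(p-1)/2$, where $2k+1=p$ and the fraction $195/p^2$ leaves $\mathbb Z_{(p)}$ because $195=3\cdot5\cdot13$ is squarefree. For $p=3$ the sum is the single term $-195$. For $p=5$ there is one more term, $k=1$, in which $49H_2^{(4)}-3H_1^{(4)}=785/16$ and $195/9$ are both divisible by $5$. For $p=7$ the first term is $-195\equiv1$, so the congruence requires cancellation between terms.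

\subsection*{What to expect}
Write $(w)_n=w(w+1)\cdots(w+n-1)$ for $n\ge0$. Harmonic numbers appear when such products are expanded in $w$:
\begin{equation}\label{eq:poch-exp}
(1+w)_n=n!\prod_{j=1}^n\Bigl(1+\frac wj\Bigr)=n!\,\exp\Bigl(\sum_{m\ge1}\frac{(-1)^{m-1}}{m}H_n^{(m)}w^m\Bigr)\qquad(|w|<1).
\end{equation}
Since $(\frac12)_k=(2k)!/(4^kk!)$, we have
\begin{equation}\label{eq:binom}
\frac{\binom{2k}k^5}{2^{20k}}=\frac{(\frac12)_k^{10}}{(1)_{2k}^5}.
\end{equation}
This suggests reading $S_4$ and $S_5$ as Taylor coefficients of a deformation of the series without harmonic numbers,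
\begin{equation}\label{eq:base}
\sum_{k\ge0}\frac{\binom{2k}k^5}{(-2^{20})^k}P(k)=\frac{128}{\pi^2},
\end{equation}
which we obtain along the way in Section~\ref{sec:series}. If the deformed series is a quotient of gamma values near $1$ and $\frac12$, its expansion to order $m$ multiplies $\pi^{-2}$ by values such as $\zeta(m)$. For $m=4$ this predicts a rational multiple of $\zeta(4)/\pi^2$, that is, of $\pi^2$; for $m=5$ it predicts $\zeta(5)/\pi^2$. The term $\zeta(3)$ in \eqref{eq:S5} comes from a part of the deformed series that is not a gamma quotient.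

The shape of \eqref{eq:binom}, five factors below and $10=\binom52$ above, suggests five parameters $E_1,\dots,E_5$, with one denominator $(1+E_j)_{2k}$ for each parameter and one numerator for each pair. Theorem~\ref{thm:A} supplies such a deformation, symmetric in the $E_j$. By \eqref{eq:poch-exp}, the coefficient of $H^{(m)}_{2k}$ in the logarithm of $\prod_j(1+E_j)_{2k}$ is proportional to the power sum $\sum_jE_j^m$. To see only the orders four and five, we make the first three power sums vanish, which means that the parameters are the roots of a quintic $X^5+uX+v$. The series then becomes a function $R(u,v)$ whose first partial derivatives at the origin are $-S_4$ and $-S_5$.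

\subsection*{Plan}
Section~\ref{sec:tools} recalls the standard facts and the one non-elementary input, Dougall's bilateral theorem. Section~\ref{sec:model} shows the telescoping step behind Theorem~\ref{thm:A} on $\sum n^{-3}$, and Section~\ref{sec:A} proves the theorem. Section~\ref{sec:R} constructs $R(u,v)$, Section~\ref{sec:B} evaluates it, and Section~\ref{sec:series} extracts $S_4$ and $S_5$. In characteristic $p$ we have $\frac12=-\frac{p-1}2$, all series terminate, and the same recurrence yields Theorem~\ref{thm:cong} in Section~\ref{sec:cong}.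

\section{Standard facts and Dougall's theorem}\label{sec:tools}

\subsection*{The gamma function}
Gauss's limit formula states that $(w)_N/(N!\,N^{w-1})\to1/\Gamma(w)$ locally uniformly in $w\in\mathbb C$. Hence for every compact set $\mathcal C\subset\mathbb C$ there is a constant $c>0$ such that, for $w\in\mathcal C$ and $N\ge1$,
\begin{equation}\label{eq:gauss}
|(w)_N|\le c\,N!\,N^{\operatorname{Re}w-1},\qquad\text{and}\qquad |(w)_N|\ge c^{-1}N!\,N^{\operatorname{Re}w-1}\ \text{ if }\mathcal C\cap\{0,-1,-2,\dots\}=\emptyset ;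
\end{equation}
for the lower bound, neither the limit $1/\Gamma(w)$ nor any single $(w)_N$ vanishes on $\mathcal C$. We use the reflection formulas
\begin{equation}\label{eq:refl}
\Gamma(1+w)\Gamma(1-w)=\frac{\pi w}{\sin\pi w},\qquad\Gamma(\tfrac12+w)\Gamma(\tfrac12-w)=\frac{\pi}{\cos\pi w},
\end{equation}
and, for $|w|<\frac12$, the expansions
\begin{equation}\label{eq:loggamma}
\begin{aligned}
\log\Gamma(1+w)&=\Gamma'(1)\,w+\sum_{m\ge2}\frac{(-1)^m\zeta(m)}{m}w^m,\\
\log\Gamma(\tfrac12-w)&=\tfrac12\log\pi-\frac{\Gamma'(\frac12)}{\Gamma(\frac12)}\,w+\sum_{m\ge2}\frac{(2^m-1)\zeta(m)}{m}w^m .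
\end{aligned}
\end{equation}

\subsection*{Newton's identities}
Let $e_m$ and $\mu_m$ be the elementary symmetric functions and the power sums of finitely many complex numbers. Newton's identities $\mu_m-e_1\mu_{m-1}+\dots+(-1)^{m-1}e_{m-1}\mu_1+(-1)^mme_m=0$ show that $e_1=e_2=e_3=0$ if and only if $\mu_1=\mu_2=\mu_3=0$, and that in this case $\mu_4=-4e_4$ and $\mu_5=5e_5$.

\subsection*{Dougall's bilateral theorem}
The rule $(w)_k=\Gamma(w+k)/\Gamma(w)$ gives $(w)_{-m}=(-1)^m/(1-w)_m$. Accordingly, for $m\ge1$ we define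
\begin{equation}\label{eq:neg}
\frac{(x)_{-m}}{(1+a-x)_{-m}}:=\frac{(x-a)_m}{(1-x)_m}.
\end{equation}

\begin{theorem}[Dougall \cite{dougall}; see also {\cite[Ch.~6]{slater}}]\label{thm:dougall}
Let $a\notin\mathbb Z$, $x_j\notin\{1,2,\dots\}$ and $1+a-x_j\notin\{0,-1,\dots\}$ for $1\le j\le4$, and let $\operatorname{Re}(1+2a-\sum_jx_j)>0$. Then
\begin{equation}\label{eq:dougall}
\sum_{k\in\mathbb Z}(a+2k)\prod_{j=1}^4\frac{(x_j)_k}{(1+a-x_j)_k}=\frac{\Gamma(1+2a-\sum_jx_j)\prod_{j\le4}\Gamma(1-x_j)\Gamma(1+a-x_j)}{\Gamma(a)\Gamma(1-a)\prod_{j<l\le4}\Gamma(1+a-x_j-x_l)} .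
\end{equation}
\end{theorem}

By \eqref{eq:gauss} the $k$-th term is $O(|k|^{-1-2\operatorname{Re}(1+2a-\sum x_j)})$ locally uniformly, so both sides are analytic on the stated domain, and the formula for generic parameters extends to the whole domain by continuity. In particular $x_j=a$ is allowed, and then \eqref{eq:neg} kills all terms with $k<0$.

\begin{corollary}\label{cor:term}
Let $n\ge0$ be an integer and let $a,b,c$ be elements of a field in which $n!$, $(1+a+n)_n$, $(1+a-b)_n$ and $(1+a-c)_n$ are nonzero. Then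
\begin{equation}\label{eq:term}
\sum_{k=0}^n(a+2k)\frac{(a)_k(-n)_k(b)_k(c)_k}{k!\,(1+a+n)_k(1+a-b)_k(1+a-c)_k}=\frac{(a)_{n+1}(1+a-b-c)_n}{(1+a-b)_n(1+a-c)_n}.
\end{equation}
\end{corollary}

\begin{proof}
Take $(x_1,x_2,x_3,x_4)=(-n,b,c,a)$ in \eqref{eq:dougall}. The terms with $k<0$ or $k>n$ vanish. On the right, the factors $\Gamma(1-a)$, $\Gamma(1+n)$, $\Gamma(1-b)$, $\Gamma(1-c)$ occur above and below, and what remains is
\[
\frac{\Gamma(1+a+n)}{\Gamma(a)}\cdot\frac{\Gamma(1+a-b)}{\Gamma(1+a-b+n)}\cdot\frac{\Gamma(1+a-c)}{\Gamma(1+a-c+n)}\cdot\frac{\Gamma(1+a-b-c+n)}{\Gamma(1+a-b-c)}.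
\]
So \eqref{eq:term} holds on a nonempty open set of complex $(a,b,c)$. Multiplied by $n!\,(1+a+n)_n(1+a-b)_n(1+a-c)_n$ it becomes an identity between polynomials with integer coefficients, which holds in every field.
\end{proof}

\section{A model case: accelerating $\sum n^{-3}$}\label{sec:model}

Consider the half $k\ge0$ of the series in \eqref{eq:dougall} with $a=2$ and all $x_j=1$. Since $(1)_k/(2)_k=1/(k+1)$, it is $\sum_{n\ge1}2n\cdot n^{-4}=2\zeta(3)$. We look for a quadratic $\gamma$ such that, with $V(n)=\gamma(n)/n^4$, the difference $V(n)-V(n+1)$ agrees with $2/n^3$ to high order. Clearing denominators, we want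
\[
n^4\gamma(n+1)-(n+1)^4\bigl(\gamma(n)-2n\bigr)
\]
to have low degree. Put $t=n+\frac12$, so that $n^4=(t-\frac12)^4$ and $(n+1)^4=(-t-\frac12)^4$. If $\gamma(w)-w$ is even, then $\gamma(n)-2n=\gamma(-n)=\gamma(-t+\frac12)$, and the expression is twice the odd part of the sextic $(t-\frac12)^4\gamma(t+\frac12)$. The odd part has terms $t^5$, $t^3$, $t$, and $\gamma(w)=w+\lambda w^2+\beta$ has two free constants. The choice $\gamma(w)=w^2+w+\frac12$ gives
\[
\Bigl(t^4-2t^3+\tfrac32t^2-\tfrac12t+\tfrac1{16}\Bigr)\Bigl(t^2+2t+\tfrac54\Bigr),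
\]
with odd coefficients $2-2=0$ at $t^5$, $-\frac52+3-\frac12=0$ at $t^3$, and $-\frac58+\frac18=-\frac12$ at $t$. Therefore
\[
\frac2{n^3}=V(n)-V(n+1)-\frac{2n+1}{2\,n^4(n+1)^4},\qquad V(n)=\frac{n^2+n+\frac12}{n^4}.
\]
Summing over $n\ge2$ and adding the term $n=1$, we get, with $V(2)=\frac{13}{32}$ and $(2)_k/(4)_k=6/((k+2)(k+3))$,
\begin{equation}\label{eq:model}
2\zeta(3)=\frac{77}{32}-\frac12\sum_{n\ge2}\frac{2n+1}{n^4(n+1)^4}=\frac{77}{32}-\frac1{2\cdot6^4}\sum_{k\ge0}(5+2k)\left(\frac{(2)_k}{(4)_k}\right)^4 .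
\end{equation}
The new series has the same shape as the old one, with $(a,x_j)=(5,2)$ in place of $(2,1)$, and its terms decay like $k^{-7}$ instead of $k^{-3}$. So the step can be repeated indefinitely, and it produces a new series for $\zeta(3)$ (Remark~\ref{rem:zeta3}).

There is a choice in this procedure. Summing over $n\ge1$ would lead to $(a,x_j)=(3,1)$, again of the same shape. To see why $n\ge2$ is better, describe the series by the five numbers $E_j=a-x_j$ $(j\le4)$ and $E_5=1+2a-\sum x_j$; the last one governs the convergence. The original series has $E=(1,1,1,1,1)$. Summing over $n\ge1$ leads to $(2,2,2,2,3)$, while summing over $n\ge2$ leads to $(3,3,3,3,3)$. The second choice shifts all five coordinates equally, and this is the source of the symmetry in the next section.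

\section{The symmetric five-parameter formula}\label{sec:A}

Let $K$ be a field of characteristic different from $2$ and let $E=(E_1,\dots,E_5)\in K^5$. Put
\begin{gather*}
F_j=1+E_j,\qquad\sigma=\tfrac12\sum_{j\le5}E_j,\qquad b_{jl}=\tfrac12+\sigma-E_j-E_l\quad(j<l\le5),\\
\delta=E_5,\qquad a=\sigma+\tfrac12-E_5,\qquad x_j=a-E_j=b_{j5}\quad(j\le4).
\end{gather*}
Then $1+a-x_j=F_j$ and $1+2a-\sum x_j=1-2a+\sum_{j\le4}E_j=\delta$. When the denominators are nonzero, let
\[
\tau_k=\prod_{j\le4}\frac{(x_j)_k}{(F_j)_k},\qquad\Omega_n(E)=\sum_{k=0}^n(a+2k)\tau_k .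
\]
We write $E+c$ for $(E_1+c,\dots,E_5+c)$, and likewise $F+c$. Passing from $E$ to $E+2$ raises $\sigma$ by $5$, so
\begin{equation}\label{eq:shift}
a\mapsto a+3,\qquad x_j\mapsto x_j+1,\qquad F_j\mapsto F_j+2,\qquad b_{jl}\mapsto b_{jl}+1 .
\end{equation}
Let $g_m=e_m(F_1,\dots,F_5)$ be the elementary symmetric functions, and define the symmetric polynomial
\begin{equation}\label{eq:Psi}
\Psi(F)=(1-s+g_2-s^2)\,g_5+\kappa\,(s\kappa-g_4),\qquad s=\tfrac12g_1,\quad\kappa=s^3-sg_2+g_3 .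
\end{equation}
For $K=\mathbb C$ and no $E_j$ a negative integer, \eqref{eq:gauss} gives $\tau_k=O(k^{-2-2\operatorname{Re}\delta})$, because $\sum_{j\le4}(x_j-F_j)=2\sum x_j-4a-4=-2-2\delta$. Hence $\Omega(E)=\lim_n\Omega_n(E)$ exists when $\operatorname{Re}E_5>0$.

\begin{theorem}\label{thm:A}
Let $E\in\mathbb C^5$ with no $E_j\in\{-1,-2,\dots\}$. If $\operatorname{Re}E_5>0$, then
\[
E_5\,\Omega(E)=\Theta(E):=\sum_{N\ge0}(-1)^N\,\frac{\prod_{j<l\le5}(\frac12+\sigma-E_j-E_l)_N}{\prod_{j\le5}(1+E_j)_{2N}}\cdot\frac{\Psi(F+2N)}{\prod_{j\le5}(F_j+2N)} .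
\]
The series $\Theta$ converges absolutely and locally uniformly wherever no $E_j$ is a negative integer. It is analytic there and symmetric in $E_1,\dots,E_5$.
\end{theorem}

The left side singles out $E_5$ and needs $\operatorname{Re}E_5>0$; the right side does neither. We use both features: $\Theta$ is analytic at $E=0$, where $\Omega$ diverges, and the symmetry allows us to trade a slowly convergent $\Omega$ for a faster one. The algebraic part of the proof is carried out over $K$, since Section~\ref{sec:cong} needs it in characteristic $p$.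

\subsection*{The telescoping step}
To repeat the argument of Section~\ref{sec:model}, we center the variable so that the numerator and the denominator of $\tau_{k+1}/\tau_k$ are values of one quartic at opposite points. Put
\[
z=\frac{a+1}2,\qquad\alpha_j=x_j-z,\qquad\varphi(t)=\prod_{j\le4}(t+\alpha_j)=t^4+q_1t^3+q_2t^2+q_3t+q_4 .
\]
Since $x_j-2z=-F_j$, we have
\begin{equation}\label{eq:phi}
\varphi(z+k)=\prod_{j\le4}(x_j+k),\qquad\varphi(-z-k)=\prod_{j\le4}(F_j+k),\qquad q_1=\sum x_j-2a-2=-(1+\delta).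
\end{equation}
Assume $\delta(1+\delta)\ne0$ and let $\gamma(w)=w+w^2/\delta+\beta$, where the constant $\beta$ is chosen so that
\begin{equation}\label{eq:gamma}
\gamma(t+\tfrac12)=\frac{t^2}\delta+\Bigl(1+\frac1\delta\Bigr)t+\beta',\qquad\beta'=\frac{q_3+(1+\delta)q_2}{\delta(1+\delta)} .
\end{equation}
The surviving coefficient of $t$ must factor for the remainder to be hypergeometric in $E$. The next lemma shows that it does.

\begin{lemma}\label{lem:pairs}
In $\mathbb Z[\alpha_1,\dots,\alpha_4]$ we have $\prod_{j<l\le4}(\alpha_j+\alpha_l)=q_1q_2q_3-q_3^2-q_1^2q_4$.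
\end{lemma}

\begin{proof}
Set $\alpha_2=-\alpha_1$ and write $S=\alpha_3+\alpha_4$, $Q=\alpha_3\alpha_4$. Then $\varphi(t)=(t^2-\alpha_1^2)(t^2+St+Q)$, so $q_1=S$, $q_2=Q-\alpha_1^2$, $q_3=-\alpha_1^2S$, $q_4=-\alpha_1^2Q$, and the right side equals $-\alpha_1^2S^2(Q-\alpha_1^2)-\alpha_1^4S^2+\alpha_1^2S^2Q=0$. The right side is symmetric, so it is divisible by each of the six linear forms $\alpha_j+\alpha_l$ and hence by their product. Both sides have degree $6$, and at $\alpha=(1,1,1,1)$ they equal $2^6=64$ and $4\cdot6\cdot4-16-16=64$.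
\end{proof}

\begin{lemma}\label{lem:tele}
Let $\delta(1+\delta)\ne0$, let $k\ge0$, and suppose $F_j+m\ne0$ for $j\le4$ and $0\le m\le k$. Put $\gamma_k=\gamma(z+k-\frac12)$ and $\Lambda=\prod_{j<l\le4}b_{jl}\big/\bigl(\delta(1+\delta)\bigr)$. Then
\begin{equation}\label{eq:tele}
\tau_{k+1}\gamma_{k+1}-\tau_k\gamma_k+(a+2k)\tau_k=-\Lambda\,(a+1+2k)\,\frac{\tau_k}{\prod_{j\le4}(F_j+k)} .
\end{equation}
\end{lemma}

\begin{proof}
Using $q_1=-(1+\delta)$, the odd coefficients of $\varphi(t)\gamma(t+\frac12)$ are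
\begin{align*}
t^5:&\quad\frac{q_1}\delta+1+\frac1\delta=0,\qquad\qquad t^3:\quad\frac{q_3+(1+\delta)q_2}\delta+q_1\beta'=0,\\
t^1:&\quad\frac{(1+\delta)q_4}\delta+q_3\beta'=\frac{q_1^2q_4+q_3^2-q_1q_2q_3}{\delta(1+\delta)}=-\frac{\prod_{j<l\le4}(\alpha_j+\alpha_l)}{\delta(1+\delta)},
\end{align*}
the last equality by Lemma~\ref{lem:pairs}. If $\{j,l,j',l'\}=\{1,2,3,4\}$, then
\[
-(\alpha_j+\alpha_l)=1+a-x_j-x_l=\tfrac12-\sigma+E_5+E_j+E_l=\tfrac12+\sigma-E_{j'}-E_{l'} .
\]
The six signs cancel, so the coefficient of $t$ is $-\Lambda$ and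
\[
\varphi(t)\gamma(t+\tfrac12)-\varphi(-t)\gamma(-t+\tfrac12)=-2\Lambda t .
\]
Since $\gamma(w)-w$ is even, $\gamma(-t+\frac12)=\gamma(t-\frac12)-(2t-1)$. Set $t=z+k$, so that $2t-1=a+2k$, multiply by $\tau_k/\varphi(-t)$, and use $\tau_{k+1}=\tau_k\varphi(t)/\varphi(-t)$ from \eqref{eq:phi}.
\end{proof}

\subsection*{The boundary term is symmetric}
Summing \eqref{eq:tele} from $k=1$ leaves the boundary contribution $a+\tau_1\gamma_1$, which was $2+V(2)=\frac{77}{32}$ in the model case. Its definition treats $E_5$ differently from $E_1,\dots,E_4$, but after multiplication by $\delta$ the asymmetry disappears.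

\begin{lemma}\label{lem:boundary}
If $\delta\ne0$ and $F_1\cdots F_5\ne0$, then $\delta\,(a+\tau_1\gamma_1)=\Psi(F)/\prod_{j\le5}F_j$.
\end{lemma}

\begin{proof}
Let $f=F_5=1+\delta$, $c_m=e_m(F_1,\dots,F_4)$ and $y=2z=a+1$. Then $g_m=c_m+fc_{m-1}$ for $2\le m\le4$ and $g_5=fc_4$. From $s=\sigma+\frac52$ we get $s-f=y$, and then $c_1=2s-f=s+y$. By \eqref{eq:phi}, $\tau_1\gamma_1=\varphi(z)\gamma(z+\frac12)/c_4$. After multiplication by $g_5$ the claim reads
\begin{equation}\label{eq:claim}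
\delta a\,g_5+\varphi(z)\,B=\Psi(F),\qquad B:=\delta f\,\gamma(z+\tfrac12).
\end{equation}
We express everything through $s,y,f=s-y$ and the auxiliary quantity $\eta=c_2-sy$.

First, $\kappa=s^3-s(c_2+fc_1)+c_3+fc_2=s\bigl(s^2-(s-y)(s+y)\bigr)-yc_2+c_3=sy^2-yc_2+c_3$, that is,
\begin{equation}\label{eq:kappa}
\kappa=c_3-y\eta .
\end{equation}
Second, $\alpha_j=z-F_j$, so $\varphi(t)=(t+z)^4-c_1(t+z)^3+c_2(t+z)^2-c_3(t+z)+c_4$. At $t=z$ this gives, since $y-c_1=-s$,
\[
\varphi(z)=c_4+y(-sy^2+c_2y-c_3)=c_4-y\kappa .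
\]
It also gives $q_2=6z^2-3c_1z+c_2$ and $q_3=4z^3-3c_1z^2+2c_2z-c_3$. With $f=c_1-4z$ and \eqref{eq:gamma},
\begin{align*}
B&=f(z^2+fz+q_2)+q_3=(c_1-4z)(3z^2-2c_1z+c_2)+q_3\\
&=-8z^3+8c_1z^2-2(c_1^2+c_2)z+c_1c_2-c_3=-y(c_1-y)^2+c_2(c_1-y)-c_3\\
&=s\eta-c_3=f\eta-\kappa,
\end{align*}
where the last step uses $s=f+y$ and \eqref{eq:kappa}. Third, $\delta a=(f-1)(y-1)=1-s+fy$. The left side of \eqref{eq:claim} is therefore
\[
(1-s+fy)g_5+(c_4-y\kappa)(f\eta-\kappa)=(1-s+fy+\eta)\,g_5+\kappa\,(y\kappa-c_4-fy\eta).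
\]
Now $fy+\eta=c_2-y^2=c_2+(s-y)(s+y)-s^2=g_2-s^2$, and by \eqref{eq:kappa} we have $y\kappa-c_4-fy\eta=y\kappa-c_4-fc_3+f\kappa=s\kappa-g_4$. This is \eqref{eq:Psi}.
\end{proof}

\begin{proposition}[One-step recurrence]\label{prop:rec}
Let $n\ge1$. Suppose that $\delta(\delta+1)(\delta+2)\ne0$ and that $F_j+m\ne0$ for $j\le4$ and $0\le m\le n$. Then
\begin{equation}\label{eq:rec}
\delta\,\Omega_n(E)=\frac{\Psi(F)}{\prod_{j\le5}F_j}-\frac{\prod_{j<l\le5}b_{jl}}{\prod_{j\le5}F_j(F_j+1)}\,(\delta+2)\,\Omega_{n-1}(E+2)-\delta\,\tau_{n+1}\gamma_{n+1}.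
\end{equation}
\end{proposition}

\begin{proof}
Summing \eqref{eq:tele} over $1\le k\le n$, with $k=m+1$ on the right, gives
\[
\Omega_n(E)=a+\tau_1\gamma_1-\tau_{n+1}\gamma_{n+1}-\Lambda\sum_{m=0}^{n-1}(a+3+2m)\prod_{j\le4}\frac{(x_j)_{m+1}}{(F_j)_{m+2}} .
\]
Here $(x_j)_{m+1}/(F_j)_{m+2}=\frac{x_j}{F_j(F_j+1)}\cdot(x_j+1)_m/(F_j+2)_m$, so by \eqref{eq:shift} the sum is $\Omega_{n-1}(E+2)$ times $\prod_{j\le4}x_j/(F_j(F_j+1))$. The four factors $x_j=b_{j5}$ complete the six factors of $\Lambda$ to the product over all ten pairs, and $\delta/(\delta(1+\delta))=(\delta+2)/(F_5(F_5+1))$. Multiply by $\delta$ and apply Lemma~\ref{lem:boundary}.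
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The series $\Theta$.} Let $E$ range over a compact set on which no $E_j$ is a negative integer. By \eqref{eq:gauss} and $\binom{2N}N\ge4^N/(2N+1)$, there are constants $C_1,C_2$ with
\begin{equation}\label{eq:geom}
\frac{\prod_{j<l}(b_{jl})_N}{\prod_j(F_j)_{2N}}=O\Bigl(N^{C_1}\frac{N!^{10}}{(2N)!^5}\Bigr)=O\bigl(N^{C_2}4^{-5N}\bigr)
\end{equation}
uniformly. The numbers $|F_j+2N|$ are bounded below and $\Psi$ is a polynomial, so the second factor in the $N$-th term of $\Theta$ grows at most polynomially in $N$. This gives absolute and locally uniform convergence, hence analyticity. Each term is symmetric in $E_1,\dots,E_5$.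

\emph{The identity.} Fix $E$ with $\operatorname{Re}\delta>0$. Since $\gamma$ is quadratic, $\tau_{n+1}\gamma_{n+1}=O(n^{-2\operatorname{Re}\delta})\to0$; this and the convergence of $\Omega$ are the places where $\operatorname{Re}E_5>0$ is needed. Letting $n\to\infty$ in \eqref{eq:rec} gives a recurrence between $E_5\Omega(E)$ and $(E_5+2)\Omega(E+2)$. The hypotheses persist under $E\mapsto E+2$, so by \eqref{eq:shift}, $L$ iterations express $E_5\Omega(E)$ as the sum of the first $L$ terms of $\Theta(E)$ and the remainder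
\[
(-1)^L\,\frac{\prod_{j<l}(b_{jl})_L}{\prod_j(F_j)_{2L}}\,(E_5+2L)\,\Omega(E+2L).
\]
By \eqref{eq:geom} it suffices to bound $\Omega(E+2L)$ polynomially. Let $C\ge\max(|x_j|,|F_j|,|a|,1)$ and $L\ge2C+1$. Then $|(x_j+L)_k|\le(L+C)_k$ and $|(F_j+2L)_k|\ge(2L-C)_k\ge(L+C+1)_k$. Since $(L+C)_k/(L+C+1)_k=(L+C)/(L+C+k)$ and $|a+3L+2k|\le3(L+C+k)$,
\[
|\Omega(E+2L)|\le3(L+C)^4\sum_{k\ge0}(L+C+k)^{-3}=O(L^2).\qedhere
\]
\end{proof}

\section{Parameters at the roots of $X^5+uX+v$}\label{sec:R}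

We now take for $E$ a list $D=(D_1,\dots,D_5)$ with $\prod_j(X-D_j)=X^5+uX+v$, and write $d=D_5$. Then $\sigma=0$, $b_{jl}=\frac12-D_j-D_l$, and replacing $X$ by $-X$ gives
\begin{equation}\label{eq:quintic}
\prod_{j\le5}(X+D_j)=X^5+uX-v .
\end{equation}

\begin{lemma}\label{lem:Psi}
Let $K$ have characteristic different from $2$, let $M\in K$ and $F_j=M+D_j$. Then $g_5=M^5+uM-v$ and
\[
128\,\Psi(F)=(205M^2-320M+128)\,g_5+195uM^3-275vM^2 .
\]
For $M=2N+1$ the quadratic factor equals $P(N)$.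
\end{lemma}

\begin{proof}
Expanding $\prod_j(t+F_j)=(t+M)^5+u(t+M)-v$ in $t$ gives $g_1=5M$, $g_2=10M^2$, $g_3=10M^3$, $g_4=5M^4+u$ and the stated $g_5$. Hence $s=\frac52M$, $\kappa=(\frac{125}8-25+10)M^3=\frac58M^3$, $g_2-s^2=\frac{15}4M^2$, $s\kappa-g_4=-\frac{55}{16}M^4-u$, and
\[
128\,\Psi=(480M^2-320M+128)\,g_5-275M^7-80uM^3 .
\]
Split $480M^2=205M^2+275M^2$ and use $275M^2g_5-275M^7=275uM^3-275vM^2$. Finally $205(2N+1)^2-320(2N+1)+128=820N^2+180N+13$.
\end{proof}

\begin{remark}\label{rem:zeta3}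
For $E=(1,1,1,1,1)$ we have $b_{jl}=1$, $(1+E_j)_{2N}=(2N+1)!$, and the lemma applies with $u=v=0$, $M=2N+2$, where the quadratic equals $4(205N^2+250N+77)$. Theorem~\ref{thm:A} then completes \eqref{eq:model}:
\[
2\zeta(3)=\sum_{N\ge0}(-1)^N\frac{N!^{10}}{(2N+1)!^5}\cdot\frac{205N^2+250N+77}{32}.
\]
The series \eqref{eq:base} is the companion at $E=0$, with odd $M$ in place of even $M$. There $\Omega$ diverges. Along $E=(0,0,0,0,\delta)$ with small $\delta>0$ its terms are close to $2k^{-1-2\delta}/\Gamma(\frac12)^4$ for large $k$, so one expects $\delta\,\Omega\to\pi^{-2}$ as $\delta\to0$, in agreement with \eqref{eq:base}.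
\end{remark}

Define $R(u,v)=128\,\Theta(D)$, which by symmetry does not depend on the order of the roots. By Lemma~\ref{lem:Psi},
\begin{equation}\label{eq:R}
R(u,v)=\sum_{N\ge0}t_N(u,v),\qquad t_N=(-1)^NA_N\Bigl[P(N)+\frac{195uM^3-275vM^2}{M^5+uM-v}\Bigr],\quad M=2N+1,
\end{equation}
where
\begin{equation}\label{eq:AN}
A_N=\frac{\prod_{j<l}(\frac12-D_j-D_l)_N}{\prod_j(1+D_j)_{2N}}=\frac{\prod_{m=1}^NQ(m-\frac12)}{\prod_{m=1}^{2N}(m^5+um-v)},\qquad Q(t)=\prod_{j<l\le5}(t-D_j-D_l).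
\end{equation}

\begin{proposition}\label{prop:R}
Each $t_N$ is a rational function of $(u,v)$ over $\mathbb Q$, and modulo terms of second order in $(u,v)$,
\begin{multline}\label{eq:tN}
t_N\equiv\frac{\binom{2N}N^5}{(-2^{20})^N}\Bigl[P(N)-u\Bigl(P(N)\bigl(49H_{2N}^{(4)}-3H_N^{(4)}\bigr)-\frac{195}{(2N+1)^2}\Bigr)\\
-v\Bigl(P(N)\bigl(351H_{2N}^{(5)}-11H_N^{(5)}\bigr)+\frac{275}{(2N+1)^3}\Bigr)\Bigr].
\end{multline}
The function $R$ is analytic near $(0,0)$, the number $R(0,0)$ is the left side of \eqref{eq:base}, and $\partial_uR(0,0)=-S_4$, $\partial_vR(0,0)=-S_5$.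
\end{proposition}

\begin{proof}
The coefficients of $Q$ are symmetric polynomials in the $D_j$, hence polynomials in $e_4=u$ and $e_5=-v$. Give $t,u,v$ the weights $1,4,5$. Then $Q$ is homogeneous of weight $10$, so it is a combination of $t^{10}$, $ut^6$, $vt^5$ and the second-order monomials $u^2t^2$, $uvt$, $v^2$. To find the two linear coefficients, let $\mu_m=\sum_jD_j^m$ and $\nu_m=\sum_{j<l}(D_j+D_l)^m$. Newton's identities give $\mu_1=\mu_2=\mu_3=0$, $\mu_4=-4u$, $\mu_5=-5v$. In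
\[
2\nu_m=\sum_{j,l}(D_j+D_l)^m-2^m\mu_m=\sum_{r=0}^m\binom mr\mu_r\mu_{m-r}-2^m\mu_m\qquad(\mu_0=5)
\]
only $r=0$ and $r=m$ contribute when $1\le m\le5$, so $2\nu_m=(10-2^m)\mu_m$ and
\begin{equation}\label{eq:nu}
\nu_1=\nu_2=\nu_3=0,\qquad\nu_4=-3\mu_4=12u,\qquad\nu_5=-11\mu_5=55v .
\end{equation}
Newton's identities for the ten pair sums give $e_4=-3u$ and $e_5=11v$ for these numbers, so $Q(t)\equiv t^{10}-3ut^6-11vt^5$. We also have
\[
\sum_{j=1}^N(j-\tfrac12)^{-m}=2^m\sum_{j=1}^N(2j-1)^{-m}=2^mH_{2N}^{(m)}-H_N^{(m)} .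
\]
By \eqref{eq:AN} and \eqref{eq:binom}, $A_N\equiv\binom{2N}N^52^{-20N}(1+c_uu+c_vv)$ with
\begin{align*}
c_u&=-3\bigl(16H_{2N}^{(4)}-H_N^{(4)}\bigr)-H_{2N}^{(4)}=-\bigl(49H_{2N}^{(4)}-3H_N^{(4)}\bigr),\\
c_v&=-11\bigl(32H_{2N}^{(5)}-H_N^{(5)}\bigr)+H_{2N}^{(5)}=-\bigl(351H_{2N}^{(5)}-11H_N^{(5)}\bigr).
\end{align*}
The bracket in \eqref{eq:R} is $\equiv P(N)+195u/M^2-275v/M^3$, and \eqref{eq:tN} follows.

For analyticity, let $0<\rho<1$ and $|u|,|v|<\rho^5/2$. If $|X|>\rho$, then $|uX+v|<\rho^5\max(1,|X|)\le|X|^5$, so all roots satisfy $|D_j|\le\rho$. By Theorem~\ref{thm:A} the series $\Theta$ converges uniformly on the compact set $\{|D_j|\le\rho\}$. Thus \eqref{eq:R} is a uniformly convergent series of analytic functions of $(u,v)$, and it may be differentiated termwise.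
\end{proof}

This explains the constants in Theorem~\ref{thm:series}: $49=3\cdot2^4+1$ and $351=11\cdot2^5-1$, while $195$ and $275$ come from Lemma~\ref{lem:Psi}. To compute the two derivatives it suffices to know $R$ on the axes $v=0$ and $u=0$. On the axis $v=0$ we use the roots of $X^5-d^4X$, in any field containing $i$ with $i^2=-1$:
\begin{equation}\label{eq:family}
D=(-d,\ id,\ -id,\ 0,\ d),\qquad u=-d^4,\quad v=0 .
\end{equation}
The ten pair sums are
\begin{equation}\label{eq:pairsums}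
0,\ 0,\ \pm d,\ \pm id,\ \pm(1+i)d,\ \pm(1-i)d,
\end{equation}
so that $Q(t)=t^2(t^4-d^4)(t^4+4d^4)=t^2(t^4+u)(t^4-4u)$ on this axis.

\section{Evaluating $R$ by Dougall's theorem}\label{sec:B}

For $\operatorname{Re}d>0$, Theorem~\ref{thm:A} gives $R(u,v)=128\,d\,\Omega(D)$, and $\Omega(D)$ is the half $k\ge0$ of Dougall's series with $a=\frac12-d$ and $x_j=\frac12-d-D_j$. It remains to control the half $k<0$. That half is again a series $\Omega(E')$ with $E'_5=d$, so its terms decay only like $k^{-1-2d}$, and it cannot be expanded termwise at $d=0$. The symmetry of $\Theta$ repairs this: moving a coordinate close to $\frac12$ into the fifth place produces a series whose terms decay like $k^{-2}$.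

\begin{theorem}\label{thm:B}
Let $D_1,\dots,D_5$ be the roots of $X^5+uX+v$, with all $|D_j|<\frac18$ and $\operatorname{Re}d>0$ for $d=D_5$. Put
\[
G=\frac{\prod_{j\le5}\Gamma(1+D_j)}{\prod_{j<l\le5}\Gamma(\frac12-D_j-D_l)} .
\]
For $r\le4$ put $\theta=D_r$ and
\[
U_r=\sum_{k\ge0}(1+d-\theta+2k)\,\frac{(1-\theta)_k}{(1+d)_k}\prod_{j\le4,\ j\ne r}\frac{(\frac12-\theta-D_j)_k}{(\frac32+d+D_j)_k}.
\]
Then for every $r\le4$,
\begin{equation}\label{eq:B}
\frac{R(u,v)}{128}=\frac{\pi^3G\cos\pi d}{\prod_{j\le4}\cos\pi(d+D_j)}+\frac{\prod_{j\le4}D_j}{\prod_{j\le4,\ j\ne r}(\frac12+d+D_j)}\;U_r .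
\end{equation}
\end{theorem}

\begin{proof}
The hypotheses of Theorem~\ref{thm:dougall} hold: $a$ and the $x_j$ lie within $\frac14$ of $\frac12$, the numbers $1+a-x_j=1+D_j$ lie within $\frac18$ of $1$, and $1+2a-\sum x_j=d$.

\emph{The gamma quotient.} Multiply the right side of \eqref{eq:dougall} by $d$. We have $d\,\Gamma(d)=\Gamma(1+D_5)$. By \eqref{eq:refl}, $\Gamma(a)\Gamma(1-a)=\pi/\cos\pi d$ and
\[
\Gamma(1-x_j)=\Gamma(\tfrac12+d+D_j)=\frac{\pi}{\cos\pi(d+D_j)\,\Gamma(\frac12-D_j-D_5)} .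
\]
For $\{j,l,j',l'\}=\{1,2,3,4\}$, the relation $\sum D_j=0$ gives $1+a-x_j-x_l=\frac12+d+D_j+D_l=\frac12-D_{j'}-D_{l'}$. Collecting these factors yields the first term of \eqref{eq:B}.

\emph{The terms with $k<0$.} Put $k=-1-m$ and use \eqref{eq:neg} with $x_j-a=-D_j$ and $1-x_j=\frac12+d+D_j$:
\[
\sum_{k<0}=-\prod_{j\le4}\frac{D_j}{\frac12+d+D_j}\ \sum_{m\ge0}\Bigl(\frac32+d+2m\Bigr)\prod_{j\le4}\frac{(1-D_j)_m}{(\frac32+d+D_j)_m}.
\]
The last sum is $\Omega(E')$ for $E'=(\frac12+d+D_1,\dots,\frac12+d+D_4,\ d)$. Indeed, $\sum_{j\le4}D_j=-d$ gives $\sigma'=1+2d$, and then $a'=\frac32+d$, $x'_j=1-D_j$, $F'_j=\frac32+d+D_j$. Hence $d\,\Omega(D)$ is the first term of \eqref{eq:B} plus $\prod_{j\le4}\bigl(D_j/(\frac12+d+D_j)\bigr)\cdot d\,\Omega(E')$.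

\emph{The exchange.} Let $E''$ be $E'$ with the $r$-th and fifth entries exchanged. Both $E'_5=d$ and $E''_5=\frac12+d+\theta$ have positive real part, so Theorem~\ref{thm:A} applies twice:
\[
d\,\Omega(E')=\Theta(E')=\Theta(E'')=(\tfrac12+d+\theta)\,\Omega(E'').
\]
For $E''$ we have $\sigma''=1+2d$, $a''=1+d-\theta$, $x''_r=1-\theta$, $F''_r=1+d$, and $x''_j=\frac12-\theta-D_j$, $F''_j=\frac32+d+D_j$ for $j\ne r$. Thus $\Omega(E'')=U_r$, and the factor $\frac12+d+\theta$ cancels against the $r$-th denominator.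
\end{proof}

\section{Proof of Theorem~\ref{thm:series}}\label{sec:series}

\subsection*{The series $S_4$}
Take the family \eqref{eq:family} with $0<d<\frac18$. Since $D_4=0$, the second term of \eqref{eq:B} vanishes. By \eqref{eq:refl}, the list \eqref{eq:pairsums} and $\Gamma(\frac12)^2=\pi$,
\[
G=\frac{\pi d}{\sin\pi d}\cdot\frac{\pi d}{\sinh\pi d}\cdot\frac{\cos\pi d\,\cosh\pi d\,\cos\pi(1+i)d\,\cos\pi(1-i)d}{\pi^5}.
\]
The numbers $d+D_j$ $(j\le4)$ are $0$, $(1+i)d$, $(1-i)d$, $d$, so all cosines outside $G$ cancel against each other or against the last two cosines in $G$. We obtain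
\begin{equation}\label{eq:cotcoth}
R(-d^4,0)=128\,d^2\cot(\pi d)\coth(\pi d).
\end{equation}
With $x=\pi d$,
\[
x^2\cot x\coth x=\Bigl(1-\frac{x^2}3-\frac{x^4}{45}+O(x^6)\Bigr)\Bigl(1+\frac{x^2}3-\frac{x^4}{45}+O(x^6)\Bigr)=1-\frac{7x^4}{45}+O(x^6),
\]
because $\frac2{45}+\frac19=\frac7{45}$. Hence $R(-d^4,0)=\frac{128}{\pi^2}-\frac{896\pi^2}{45}d^4+O(d^6)$. Since $R(u,0)$ is analytic in $u=-d^4$, we read off $R(0,0)=128/\pi^2$, which is \eqref{eq:base}, and $\partial_uR(0,0)=\frac{896}{45}\pi^2$. Proposition~\ref{prop:R} gives \eqref{eq:S4}.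

\subsection*{The series $S_5$}
On the axis $u=0$ no root vanishes, and both terms of \eqref{eq:B} contribute. Let $\xi=e^{2\pi i/5}$, $0<d<\frac18$, and $D_j=\xi^jd$ for $1\le j\le5$. These are the roots of $X^5-d^5$, so $u=0$, $v=-d^5$, and $\prod_{j\le4}D_j=\xi^{10}d^4=d^4$. We expand \eqref{eq:B} up to $O(d^6)$ as $d\to0$.

\emph{First term.} By \eqref{eq:nu}, $\mu_m=\nu_m=0$ for $1\le m\le4$, $\mu_5=5d^5$ and $\nu_5=-55d^5$. The expansions \eqref{eq:loggamma} give
\[
\log(\pi^5G)=-\frac{\zeta(5)}5\mu_5-\frac{31\zeta(5)}5\nu_5+O(d^6)=(-1+341)\,\zeta(5)\,d^5+O(d^6).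
\]
For $1\le m\le4$ we have $\sum_{j\le4}(d+D_j)^m=\sum_{j\le5}(d+D_j)^m-(2d)^m=(5-2^m)d^m$, which is $d^2$ for $m=2$ and $-11d^4$ for $m=4$. Since $\log\cos x=-\frac{x^2}2-\frac{x^4}{12}+O(x^6)$,
\[
\log\frac{\cos\pi d}{\prod_{j\le4}\cos\pi(d+D_j)}=-\frac{\pi^2d^2}2-\frac{\pi^4d^4}{12}+\frac{\pi^2d^2}2-\frac{11\pi^4d^4}{12}+O(d^6)=-\pi^4d^4+O(d^6).
\]
So the first term of \eqref{eq:B} is
\begin{equation}\label{eq:first}
\frac1{\pi^2}-\pi^2d^4+340\,\frac{\zeta(5)}{\pi^2}\,d^5+O(d^6).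
\end{equation}

\emph{Second term.} Because of the factor $d^4$, we need $U_r$ to first order in $d$. With $\theta=\xi^rd$, the $k$-th term of $U_r$ is analytic in the complex disc $|d|<\frac18$. By \eqref{eq:gauss} it is $O\bigl((k+1)^{-1-2\operatorname{Re}E''_5}\bigr)$ with $E''_5=\frac12+d+\theta$, locally uniformly, and the exponent is at most $-2+4|d|<-\frac32$. So $U_r$ is analytic near $d=0$, and its Taylor coefficients may be computed termwise.

At $d=0$ the $k$-th term is $(2k+1)\bigl((\frac12)_k/(\frac32)_k\bigr)^3=(2k+1)^{-2}$. Let $H_k=H_k^{(1)}$ and $O_k=\sum_{m<k}(m+\frac12)^{-1}=2H_{2k}-H_k$, with $m$ starting at $0$. Then $\sum_{m<k}(m+\frac32)^{-1}=O_k-2+\frac2{2k+1}$. From $\sum_{j\le4}D_j=-d$ we get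
\[
\sum_{j\le4,\ j\ne r}(\theta+D_j)=2\theta-d,\qquad\sum_{j\le4,\ j\ne r}(d+D_j)=2d-\theta .
\]
Taking the logarithmic variation of each factor, the $k$-th term equals $(2k+1)^{-2}$ times $1+\ell_k$ to first order, where
\begin{align*}
\ell_k&=\frac{d-\theta}{2k+1}-(\theta+d)H_k-(2\theta-d)O_k-(2d-\theta)\Bigl(O_k-2+\frac2{2k+1}\Bigr)\\
&=\frac{\theta-3d}{2k+1}-2(d+\theta)H_{2k}+2(2d-\theta).
\end{align*}
Let $\lambda=\sum_{k\ge0}(2k+1)^{-3}=\frac78\zeta(3)$ and $Y=\sum_{k\ge0}H_{2k}(2k+1)^{-2}$, and recall $\sum_{k\ge0}(2k+1)^{-2}=\frac{\pi^2}8$. The prefactor is $\prod_{j\ne r}(\frac12+d+D_j)^{-1}=8\bigl(1-2(2d-\theta)+O(d^2)\bigr)$, and its linear term cancels the constant $2(2d-\theta)$ in $\ell_k$. The second term of \eqref{eq:B} is therefore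
\begin{equation}\label{eq:second}
8d^4\Bigl[\frac{\pi^2}8+(\theta-3d)\lambda-2(d+\theta)Y\Bigr]+O(d^6)=\pi^2d^4+8\bigl[(\lambda-2Y)\xi^r-(3\lambda+2Y)\bigr]d^5+O(d^6).
\end{equation}
The sum $Y$ need not be evaluated separately. The left side and the first term of \eqref{eq:B} do not depend on $r$, so the coefficient of $d^5$ in \eqref{eq:second} is the same for $r=1$ and $r=2$. As $\xi\ne\xi^2$, this forces $2Y=\lambda$, and the coefficient is $-32\lambda=-28\zeta(3)$.

\emph{Conclusion.} The terms $\mp\pi^2d^4$ in \eqref{eq:first} and \eqref{eq:second} cancel, as they must for a function analytic in $v=-d^5$, and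
\[
R(0,-d^5)=\frac{128}{\pi^2}+512\Bigl(85\frac{\zeta(5)}{\pi^2}-7\zeta(3)\Bigr)d^5+O(d^6).
\]
Hence $\partial_vR(0,0)=-512\bigl(85\zeta(5)/\pi^2-7\zeta(3)\bigr)$, and Proposition~\ref{prop:R} gives \eqref{eq:S5}. \qed

\section{Proof of Theorem~\ref{thm:cong}}\label{sec:cong}

Let $p$ be an odd prime, $h=\frac{p-1}2$ and $\varepsilon=(-1)^h$. Choose $i\in\mathbb F_{p^2}$ with $i^2=-1$, which exists because $\mathbb F_{p^2}^\times$ is cyclic of order divisible by $4$, and let $K=\mathbb F_{p^2}(d)$ with $d$ transcendental. In $K$ we have $\frac12+h=0$ and $2h=-1$. Take $D$ as in \eqref{eq:family}, define $A_N$ and $t_N$ in $K$ by \eqref{eq:AN} and \eqref{eq:R}, and put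
\[
T=\sum_{N=0}^{h-1}t_N=\sum_{N=0}^{h-1}(-1)^NA_N\Bigl[P(N)+\frac{195uM^2}{M^4+u}\Bigr],\qquad M=2N+1,\quad u=-d^4 .
\]
We compute $T$ exactly; the result is the analogue of \eqref{eq:cotcoth}. The reflection formulas are replaced by the following lemma, whose last identity is a finite version of $\prod_{m\ge1}(1-c^2/m^2)=\sin(\pi c)/(\pi c)$.

\begin{lemma}\label{lem:finite}
For $c\in K$,
\[
(\tfrac12+c)_h=\varepsilon\prod_{m=1}^h(m-c),\qquad(1+c)_{2h}=c^{p-1}-1,\qquad h!^2=-\varepsilon,\qquad\prod_{m=1}^h\Bigl(1-\frac{c^2}{m^2}\Bigr)=1-c^{p-1}.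
\]
\end{lemma}

\begin{proof}
The first identity holds because $\frac12+j=-(h-j)$ for $0\le j<h$. The second is the factorization of $X^{p-1}-1$ over $\mathbb F_p$. Pairing $m$ with $p-m$ in it gives $\prod_{m\le h}(m^2-c^2)=\varepsilon(c^{p-1}-1)$. Setting $c=0$ gives the third identity, and dividing by it gives the fourth.
\end{proof}

\begin{proposition}\label{prop:T}
In $K$,
\[
T=-128\quad\text{if }p\equiv1\pmod4,\qquad T=-128\,\frac{1+d^{2p-2}-2d^{p+1}}{1-d^{2p-2}}\quad\text{if }p\equiv3\pmod4 .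
\]
\end{proposition}

\begin{proof}
\emph{The finite recurrence.} Let $0\le N\le h-1$ and $E=D+2N$. Then $\delta=d+2N$, $a=\frac12-d+3N$, $x_1=\frac12+N$ and $F_4=1+2N$. We apply Proposition~\ref{prop:rec} with $n=h-N\ge1$. The elements $\delta,\delta+1,\delta+2$ and $F_j+m$ with $j\le3$ have a nonzero coefficient of $d$, so they are nonzero. For $0\le m\le h-N$ the integer $1+2N+m$ lies between $1$ and $1+N+h\le p-1$, so $F_4+m\ne0$; this fails for $N=h$, which is why the recurrence stops there. The boundary term vanishes, because the numerator $(x_1)_{n+1}=(\frac12+N)_{h-N+1}$ of $\tau_{n+1}$ contains the factor $\frac12+h=0$. Thus \eqref{eq:rec} relates $(d+2N)\,\Omega_{h-N}(D+2N)$ to the same quantity for $N+1$. Iterating from $N=0$ to $N=h-1$ and using Lemma~\ref{lem:Psi}, we get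
\begin{equation}\label{eq:Tsplit}
\frac T{128}=d\,\Omega_h(D)-(-1)^hA_h\,(d+2h)\,\Omega_0(D+2h),
\end{equation}
where $\Omega_0(D+2h)=\frac12-d+3h=-1-d$, so that $(d+2h)\,\Omega_0(D+2h)=(d-1)(-1-d)=1-d^2$. Put $w=d^{p-1}$, and note that $(\pm i)^{p-1}=\varepsilon$.

\emph{The sum $\Omega_h(D)$.} Here $x_1=\frac12=-h$ and $x_4=a=\frac12-d$, so $\Omega_h(D)$ is the left side of \eqref{eq:term} with $n=h$, $b=x_2$, $c=x_3$. We have $1+a+h=1-d$, $1+a-b=1+id$, $1+a-c=1-id$, $1+a-b-c=\frac12+d$, and the required denominators are nonzero since $h<p$ and $d$ is transcendental. Using $(\frac12-d)_{h+1}=-d\,(\frac12-d)_h$ and Lemma~\ref{lem:finite} with $c=\pm d$ and $c=id$,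
\[
d\,\Omega_h(D)=d\,\frac{(\frac12-d)_{h+1}(\frac12+d)_h}{(1+id)_h(1-id)_h}=-d^2\prod_{m=1}^h\frac{m^2-d^2}{m^2+d^2}=-d^2\,\frac{1-w}{1-\varepsilon w}.
\]

\emph{The factor $A_h$.} Let $c_0=(1+i)^{p-1}$. Since $1-i=-i(1+i)$, we have $(1-i)^{p-1}=\varepsilon c_0$. By \eqref{eq:pairsums} and Lemma~\ref{lem:finite}, in which the ten signs $\varepsilon$ cancel and $h!^{10}=-\varepsilon$,
\begin{align*}
\prod_{j<l}(\tfrac12-D_j-D_l)_h&=h!^{10}\prod_{c}\prod_{m\le h}\Bigl(1-\frac{c^2}{m^2}\Bigr)=-\varepsilon(1-w)(1-\varepsilon w)(1-c_0w)(1-\varepsilon c_0w),\\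
\prod_j(1+D_j)_{2h}&=\prod_j(D_j^{p-1}-1)=-(1-w)^2(1-\varepsilon w)^2,
\end{align*}
where $c$ runs over $d$, $id$, $(1+i)d$, $(1-i)d$. Therefore \eqref{eq:Tsplit} becomes
\[
\frac T{128}=-d^2\,\frac{1-w}{1-\varepsilon w}-(1-d^2)\,\frac{(1-c_0w)(1-\varepsilon c_0w)}{(1-w)(1-\varepsilon w)} .
\]
If $p\equiv1\pmod4$, then $\varepsilon=1$ and $i\in\mathbb F_p$. Also $1+i\ne0$ because $(1+i)^2=2i$, so $c_0=1$ and $T/128=-d^2-(1-d^2)=-1$. If $p\equiv3\pmod4$, then $\varepsilon=-1$ and $c_0^2=(2i)^{p-1}=-1$, so $(1-c_0w)(1+c_0w)=1+w^2$ and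
\[
\frac T{128}=-\frac{d^2(1-w)^2+(1-d^2)(1+w^2)}{1-w^2}=-\frac{1+w^2-2d^2w}{1-w^2}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cong}]
On the axis $v=0$, over $\mathbb Q$ as well as in $K$,
\[
t_N=(-1)^N\,\frac{\prod_{m=1}^N(m-\frac12)^2\bigl((m-\frac12)^4+u\bigr)\bigl((m-\frac12)^4-4u\bigr)}{\prod_{m=1}^{2N}m(m^4+u)}\Bigl[P(N)+\frac{195uM^2}{M^4+u}\Bigr].
\]
For $N\le h-1$ the integers $m\le2N$ and $M=2N+1\le p-2$ are units modulo $p$. So the rational function $t_N(u,0)$ over $\mathbb Q$ expands in $\mathbb Z_{(p)}[[u]]$, and the element $t_N$ of $K$ is obtained from it by reduction modulo $p$ followed by the embedding $\mathbb F_p[[u]]\to\mathbb F_{p^2}[[d]]$, $u\mapsto-d^4$. By \eqref{eq:tN}, the coefficient of $u$ in $t_N(u,0)$ is minus the term $k=N$ of the sum in Theorem~\ref{thm:cong}. Since $h-1=\frac{p-3}2$, the reduction of that sum modulo $p$ is the coefficient of $d^4$ in $T$.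

Both sides in Proposition~\ref{prop:T} are rational functions regular at $d=0$, so the identities hold in $\mathbb F_{p^2}[[d]]$. For $p\equiv1\pmod4$ the series $T$ is constant. For $p\equiv3\pmod4$ and $p\ge7$, the exponents $p+1\ge8$ and $2p-2\ge12$ exceed $4$. For $p=3$ we have $T=-128\,(1+d^4-2d^4)/(1-d^4)=-128$. In every case the coefficient of $d^4$ is $0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dougall}
J.~Dougall, Proc. Edinburgh Math. Soc. \textbf{25} (1907).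

\bibitem{series}
\emph{New Series Involving Binomial Coefficients (I)}, \texttt{http://maths.nju.edu.cn/\textasciitilde zwsun/245s.pdf}.

\bibitem{slater}
Slater, \emph{Generalized Hypergeometric Functions}.

\end{thebibliography}
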